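\title{Affine varieties without locally nilpotent derivations:\\ the neutral component of the automorphism group is a torus}

\begin{abstract}
Let $X=\operatorname{Spec}A$ be an irreducible affine variety of dimension $n$ over an algebraically closed field of characteristic $0$. We prove that if $A$ has no nonzero locally nilpotent derivation, then the neutral component $\operatorname{Aut}^0(X)$ of the automorphism group is an algebraic torus of rank at most $n$. The proof studies the logarithmic derivative of a curve of automorphisms at the points at infinity of the curve. The leading coefficient of a pole of order greater than one is locally nilpotent, the residue at a simple pole generates a $\mathbb G_m$-action, and a line bundle of degree $0$ confines the curve to a torus. The method also characterizes algebraic tori among the curve-connected subgroups of $\operatorname{Aut}(X)$ for reduced, possibly reducible $X$. We show that every rank from $0$ to $n$ occurs.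
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Bbbk$ be an algebraically closed field of characteristic $0$ and let $X=\operatorname{Spec}A$ be an irreducible affine variety over $\Bbbk$ of dimension $n$. A $\Bbbk$-derivation $\partial$ of $A$ is \emph{locally nilpotent} if every $a\in A$ is killed by some power of $\partial$; we write $\operatorname{LND}(A)$ for the set of these derivations. They correspond to the actions of the additive group $\mathbb G_a$ on $X$ through $\partial\mapsto\exp(t\partial)$.

A single nonzero $\partial\in\operatorname{LND}(A)$ makes $\operatorname{Aut}(X)$ large. For $f\in\ker\partial$ the derivations $f\partial$ are locally nilpotent and commute, so $\exp((\ker\partial)\,\partial)$ is an abelian unipotent subgroup of $\operatorname{SAut}(X)$, the group generated by all $\mathbb G_a$-subgroups. Since $A$ has transcendence degree $1$ over $\ker\partial$, this subgroup is infinite-dimensional as soon as $n\ge2$.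

What is left when $\operatorname{LND}(A)=\{0\}$? The group $\operatorname{Aut}(X)$ is an ind-group, an increasing union of affine algebraic sets, and it has a neutral component $\operatorname{Aut}^0(X)$ (see Section~\ref{sec:prelim}). Suppose for a moment that $\operatorname{Aut}^0(X)$ is an algebraic group. A connected affine algebraic group without $\mathbb G_a$-subgroups is a torus, and a torus acting faithfully on $X$ has general orbits of its own dimension. This suggests the following statement, posed as a conjecture for $n\ge2$ in \cite{Notes} and reported to hold for $n=2$ (Perepechko--Zaidenberg, unpublished).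

\begin{quote}
\emph{If $\operatorname{LND}(A)=\{0\}$, then $\operatorname{Aut}^0(X)$ is an algebraic torus $\mathbb G_m^k$ with $k\le\dim X$.}
\end{quote}

The difficulty is that nothing says in advance that $\operatorname{Aut}^0(X)$ is finite-dimensional, or even that its elements lie in algebraic subgroups. For $X=\mathbb A^2$ the automorphism $g(x,y)=(y,x+y^2)$ lies in $\operatorname{Aut}^0(X)$, since $(y,x+ty^2)$ joins it to an element of $\operatorname{GL}_2$, but $\deg g^j=2^j$ is unbounded, so $g$ lies in no algebraic subgroup. One has to produce a $\mathbb G_a$- or $\mathbb G_m$-action from nothing more than a curve of automorphisms. We do this and prove the conjecture, with no restriction on the dimension.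

\begin{theorem}\label{thm:main}
Let $X=\operatorname{Spec}A$ be an irreducible affine variety of dimension $n$ over $\Bbbk$ with $\operatorname{LND}(A)=\{0\}$. Then $\operatorname{Aut}^0(X)$ is an algebraic torus of rank at most $n$.
\end{theorem}

The proof runs as follows. Let $\Phi=(\Phi_c)_{c\in C}$ be a family of automorphisms over a smooth affine curve $C$ passing through the identity. Its logarithmic derivative $\omega_\Phi$ is a $1$-form on $C$ with values in $\operatorname{Der}(A)$ (Section~\ref{sec:logder}), and it can have poles only at the points at infinity of $C$. The leading coefficient of a pole of order greater than one is locally nilpotent, and the residue at a simple pole is the generator of a $\mathbb G_m$-action (Section~\ref{sec:local}). If $\operatorname{LND}(A)=\{0\}$, only simple poles occur, and all generators of $\mathbb G_m$-actions commute and define one torus $T$ (Section~\ref{sec:torus}). The residues prescribe the pole orders of $\Phi(a)$ for each weight vector $a$ of $T$, and they add up to zero. So the coefficients of $\Phi(a)$ are sections of a line bundle of degree $0$ on a complete curve, and this forces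 $\Phi_c\in T$ (Section~\ref{sec:degree0}). Theorem~\ref{thm:main} follows in Section~\ref{sec:proof}.

Section~\ref{sec:general} applies the method to subgroups of $\operatorname{Aut}(X)$ that are connected by curves, for reduced and possibly reducible $X$ (Theorem~\ref{thm:general}). Section~\ref{sec:cor} contains the converse of Theorem~\ref{thm:main} and examples showing that the bounds on the rank are sharp (Corollary~\ref{cor:final}).

\section{Derivations, families and the neutral component}\label{sec:prelim}

From now on $A$ is a finitely generated commutative \emph{reduced} $\Bbbk$-algebra, and $X=\operatorname{Spec}A$ has irreducible components $X_1,\dots,X_l$. Varieties are reduced but not necessarily irreducible. Derivations are $\Bbbk$-linear, and unadorned tensor products are over $\Bbbk$. We identify $\operatorname{Aut}(X)$ with $\operatorname{Aut}(A)$ by $g\mapsto(g^*)^{-1}$.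

\subsection*{Two kinds of derivations}
If $\partial\in\operatorname{LND}(A)$, then $\exp(t\partial)=\sum_j t^j\partial^j/j!$ is an automorphism of $A$ for each $t\in\Bbbk$, and $t\mapsto\exp(t\partial)$ is a $\mathbb G_a$-action. If $\partial\ne0$, there is an element $a\in A$ with
\begin{equation}\label{eq:slice}
s:=\partial a\neq0,\qquad \partial s=0:
\end{equation}
take $b$ with $\partial b\ne0$, let $j\geq 1$ be maximal with $\partial^jb\ne0$, and put $a=\partial^{j-1}b$. Then $\exp(t\partial)a=a+ts$, so the action is nontrivial.

A linear operator on a vector space, possibly of infinite dimension, is \emph{diagonalizable} if the space is the sum of its eigenspaces. Then every vector lies in a finite-dimensional invariant subspace. The operators induced on invariant subspaces and on quotients are diagonalizable, with eigenvalues among the original ones (for a subspace, note that the eigencomponents of a vector $b$ are polynomials in the operator applied to $b$). Consequently finitely many commuting diagonalizable operators are simultaneously diagonalizable.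

\begin{definition}
A derivation $\sigma\in\operatorname{Der}(A)$ is \emph{integral} if $A=\bigoplus_{e\in\mathbb Z}\ker(\sigma-e)$.
\end{definition}

By the Leibniz rule the subspaces $A_e=\ker(\sigma-e)$ form a $\mathbb Z$-grading of $A$, and $t\cdot a=t^ea$ for $a\in A_e$ is a $\mathbb G_m$-action. Integral derivations are to $\mathbb G_m$ what locally nilpotent ones are to $\mathbb G_a$.

\subsection*{Families}
A \emph{family} of automorphisms over a variety $Z$ is a $Z$-automorphism of $X\times Z$. For affine $Z$ this is a $\Bbbk[Z]$-algebra automorphism $\Phi$ of $A\otimes\Bbbk[Z]$, and $\Phi_z\in\operatorname{Aut}(A)$ denotes its value at $z\in Z$. Families can be composed, inverted and pulled back along morphisms $Z'\to Z$. A family is \emph{irreducible} if $Z$ is.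

The ind-group $\operatorname{Aut}(X)$ is the union of a chain $G_1\subset G_2\subset\cdots$ of affine algebraic sets, each closed in the next. Concretely, fix generators $a_1,\dots,a_N$ of $A$ and finite-dimensional subspaces $V_1\subset V_2\subset\cdots$ with union $A$, and let $G_\nu$ be the set of $g$ with $g(a_i),g^{-1}(a_i)\in V_\nu$ for all $i$, viewed as a closed subset of $V_\nu^{2N}$. A subset of $\operatorname{Aut}(X)$ is closed in the \emph{ind-topology} if it meets each $G_\nu$ in a Zariski closed set, and a morphism $Z\to\operatorname{Aut}(X)$ is a morphism from $Z$ to some $G_\nu$. Morphisms $Z\to\operatorname{Aut}(X)$ are the same as families over $Z$ \cite{FK}. Applied to the inclusion of $G_\nu$, this gives: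
\begin{equation}\label{eq:eval}
\begin{array}{l}\text{for $a\in A$ and each $\nu$, the map $h\mapsto h(a)$ is a morphism from $G_\nu$}\\ \text{to a finite-dimensional subspace of $A$.}\end{array}
\end{equation}

An \emph{algebraic subgroup} of $\operatorname{Aut}(X)$ is a closed subgroup $H$ contained in some $G_\nu$. It is an affine algebraic group, and $A$ is a union of finite-dimensional rational $H$-modules. An \emph{algebraic torus} is an algebraic subgroup $H\cong\mathbb G_m^k$; then $A=\bigoplus_\chi A_\chi$ is the sum of the weight spaces for the characters $\chi$ of $H$.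

The neutral component can be defined in two ways. Let $G_{\mathrm{top}}$ be the connected component of $\mathrm{id}$ in the ind-topology, and let $G_{\mathrm{fam}}$ be the set of automorphisms that lie in an irreducible family through $\mathrm{id}$. The set $G_{\mathrm{fam}}$ is a subgroup, because $(z,z')\mapsto\Phi_z(\Phi'_{z'})^{-1}$ is a family over the irreducible variety $Z\times Z'$. Also $G_{\mathrm{fam}}\subset G_{\mathrm{top}}$, because the image of an irreducible variety is connected. Every statement about $\operatorname{Aut}^0(X)$ in this paper is proved for both $G_{\mathrm{fam}}$ and $G_{\mathrm{top}}$.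

\subsection*{Curves}
The letter $C$ always denotes a smooth irreducible affine curve, $\overline C\supset C$ its smooth completion, and $\Omega(C)$ the $\Bbbk[C]$-module of regular $1$-forms on $C$. The points of the finite nonempty set $\overline C\setminus C$ are the \emph{punctures}. For a vector space $V$, an element of $V\otimes\Bbbk[C]$ has a value in $V$ at each $c\in C$, and an element of $V\otimes\Omega(C)$ has a value in $V$ at each tangent vector $v\in T_cC$. Two elementary lemmas will be used repeatedly.

\begin{lemma}\label{lem:values}
Let $W\subset V$ be vector spaces and let $P$ be $\Bbbk[C]$ or $\Omega(C)$. An element of $V\otimes P$ all of whose values lie in $W$ belongs to $W\otimes P$.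
\end{lemma}

\begin{proof}
Passing to $V/W$ we may assume $W=0$. Write the element as $\sum_je_j\otimes\pi_j$ with $e_j$ linearly independent. Then all values of each $\pi_j$ vanish. As $\pi_j$ is a section of a line bundle on the reduced curve $C$, it is zero.
\end{proof}

\begin{lemma}\label{lem:finite}
Let $P$ be a vector space, and regard $A\otimes P$ as an $A$-module through the first factor. Every derivation $\theta\colon A\to A\otimes P$ has the form $\theta=\sum_j\partial_j\otimes\pi_j$, a finite sum with $\partial_j\in\operatorname{Der}(A)$ and $\pi_j\in P$.
\end{lemma}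

\begin{proof}
Choose a finite-dimensional $F\subset P$ with $\theta(a_i)\in A\otimes F$ for the generators $a_1,\dots,a_N$. Since $A\otimes F$ is an $A$-submodule, the Leibniz rule gives $\theta(A)\subset A\otimes F$. The components of $\theta$ in a basis $(\pi_j)$ of $F$ are derivations of $A$.
\end{proof}

\section{The logarithmic derivative of a family}\label{sec:logder}

Let $\Phi$ be a family over $C$. Put $A_C=A\otimes\Bbbk[C]$ and let $d=\operatorname{id}_A\otimes d\colon A_C\to A\otimes\Omega(C)$. Since $A\otimes\Omega(C)=A_C\otimes_{\Bbbk[C]}\Omega(C)$, every $\Bbbk[C]$-linear endomorphism of $A_C$ also acts on $A\otimes\Omega(C)$. Define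
\[
\nabla=\Phi\,d\,\Phi^{-1},\qquad \omega_\Phi=\nabla-d\;\colon\; A_C\to A\otimes\Omega(C).
\]
As $\Phi$ is a $\Bbbk[C]$-algebra automorphism, $\nabla$ is a derivation and $\nabla(fb)=f\nabla b+b\,df$ for $f\in\Bbbk[C]$, $b\in A_C$. The operator $d$ has the same two properties, so $\omega_\Phi$ is a $\Bbbk[C]$-linear derivation. By Lemma~\ref{lem:finite},
\[
\omega_\Phi=\sum_j\partial_j\otimes\omega_j\in\operatorname{Der}(A)\otimes\Omega(C).
\]
Formally $\omega_\Phi=-(d\Phi)\Phi^{-1}$, and we call it the \emph{logarithmic derivative} of $\Phi$. One may think of $\nabla=d+\omega_\Phi$ as a connection on the trivial bundle over $C$ with fiber $A$. Its special feature is a full set of algebraic flat sections: $\nabla\Phi(a)=\Phi(da)=0$ for all $a\in A$. A constant automorphism $g\in\operatorname{Aut}(A)$ commutes with $d$, hence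
\begin{equation}\label{eq:translate}
\omega_{g\Phi}=g\,\omega_\Phi\,g^{-1},\qquad\omega_{\Phi g}=\omega_\Phi .
\end{equation}

\subsection*{Expansion at a puncture}
Let $p$ be a puncture and $\tau$ a local parameter at $p$. Put $R=\Bbbk[[\tau]]$, $K=\Bbbk((\tau))\supset\Bbbk(C)$, $A_R=A\otimes R$ and $A_K=A\otimes K$. Each $b\in A_K$ has an expansion $b=\sum_i\tau^ib_i$ with $b_i\in A$. If $b=\sum_je_j\otimes g_j\neq0$ with $e_j\in A$ linearly independent, then
\begin{equation}\label{eq:order}
\min\{i:b_i\ne0\}=\min_j\operatorname{ord}_\tau g_j .
\end{equation}
Hence $\tau^sA_R$ consists of the $b$ with $b_i=0$ for $i<s$; moreover $A_R/\tau A_R=A$ and $A_K=\bigcup_s\tau^{-s}A_R$.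

Extend $\Phi$ to a $K$-algebra automorphism of $A_K$ and put
\[
D=\operatorname{id}_A\otimes\,\tau\frac{d}{d\tau},\qquad E=\Phi D\Phi^{-1}.
\]
We use $\tau\,d/d\tau$ rather than $d/d\tau$ because it preserves $\tau^qR$ and has the eigenvectors $\tau^q$ with integer eigenvalues $q$. Write $\omega_j=f_j\,d\tau/\tau$ with $f_j=\sum_if_{j,i}\tau^i\in K$, and set
\[
\delta=\sum_j\partial_j\otimes f_j,\qquad\delta_i=\sum_jf_{j,i}\,\partial_j\in\operatorname{Der}(A).
\]
Then $\delta_i=0$ for $i\ll0$, and the coefficient of $\tau^q$ in $\delta(b)$ is $\sum_i\delta_i(b_{q-i})$; we write $\delta=\sum_i\tau^i\delta_i$. We have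
\begin{equation}\label{eq:E}
E=D+\delta,\qquad E\tau^q=\tau^q(E+q)\quad(q\in\mathbb Z).
\end{equation}
Indeed, $E(fb)=D(f)b+fE(b)$ for $f\in K$. This gives the second formula and shows that $E-D$ is $K$-linear. Since $df=D(f)\,d\tau/\tau$ for $f\in\Bbbk(C)$, we have $\omega_\Phi(a)=\Phi d\Phi^{-1}(a)=E(a)\,d\tau/\tau$ and $D(a)=0$ for $a\in A$, so $E-D$ and $\delta$ agree on $A$.

We say that $\omega_\Phi$ has \emph{at most a simple pole} at $p$ if $\delta_i=0$ for all $i<0$. The \emph{residue} of $\omega_\Phi$ at $p$ is $\lambda_p=\delta_0=\sum_j\operatorname{res}_p(\omega_j)\,\partial_j$. The forms $\omega_j$ are regular on $C$, so the residue theorem on $\overline C$ gives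
\begin{equation}\label{eq:res}
\sum_{p\in\overline C\setminus C}\lambda_p=0 .
\end{equation}

\subsection*{Small cases}

\begin{example}[additive group]\label{ex:Ga}
Let $\partial\in\operatorname{LND}(A)$ and $\Phi=\exp(t\partial)$ over $C=\mathbb A^1$. Then $d\Phi^{-1}(a)=-\exp(-t\partial)\partial a\,dt$, so $\omega_\Phi=-\partial\otimes dt$. At $\infty$, with $\tau=1/t$, we have $dt=-\tau^{-1}\,d\tau/\tau$ and $\delta=\tau^{-1}\partial$: a double pole whose leading coefficient is $\partial$.
\end{example}

\begin{example}[tori]\label{ex:torus}
Let $\Phi$ have all its values in an algebraic torus $H$, with weight decomposition $A=\bigoplus_\chi A_\chi$. For $0\ne a\in A_\chi$ the value of $\Phi(a)$ at $c$ is $\chi(\Phi_c)a$. By Lemma~\ref{lem:values}, $\Phi(a)=a\otimes f_\chi$, where $f_\chi(c)=\chi(\Phi_c)$ is a unit of $\Bbbk[C]$. Hence $\Phi^{-1}(a)=a\otimes f_\chi^{-1}$ and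
\[
\omega_\Phi(a)=\Phi\bigl(a\otimes d(f_\chi^{-1})\bigr)=-a\otimes\frac{df_\chi}{f_\chi}.
\]
All values of $\omega_\Phi$ act on each $A_\chi$ by scalars. All poles are simple, and $\lambda_p$ acts on $A_\chi$ by the integer $-\operatorname{ord}_pf_\chi$, so the residues are commuting integral derivations.
\end{example}

\begin{example}[the affine line]\label{ex:line}
Let $A=\Bbbk[x]$, $\partial=d/dx$ and $\Phi(x)=ux+w$ with $u\in\Bbbk[C]^*$, $w\in\Bbbk[C]$. Then $\Phi^{-1}(x)=(x-w)/u$ and $d\Phi^{-1}(x)=-(x-w)\,du/u^2-dw/u$. Since $\Phi(x-w)=ux$,
\[
\omega_\Phi=-x\partial\otimes\frac{du}{u}-\partial\otimes\frac{dw}{u}.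
\]
The form $du/u$ has at most a simple pole at $p$, with residue $q=\operatorname{ord}_pu$. So a higher pole can only come from $dw/u$, and its leading coefficient is a multiple of the locally nilpotent derivation $\partial$. Suppose the pole is at most simple and put $\rho=\operatorname{res}_p(dw/u)$, so that $\lambda_p=-(qx+\rho)\partial$. If $q\ne0$, then $\lambda_p$ has the eigenvectors $(x+\rho/q)^e$ with eigenvalues $-qe$, so it is integral. If $q=0$, then $dw$ has at most a simple pole; an exact form cannot have a simple pole, so $\rho=0$ and $\lambda_p=0$.

Now take $C=\mathbb A^1\setminus\{0,1\}$, $u=t(t-1)$, $w=t$. Then $dw/u=dt/(t-1)-dt/t$ is regular at $\infty$, all poles are simple, and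
\[
\lambda_0=-(x-1)\partial,\qquad\lambda_1=-(x+1)\partial,\qquad\lambda_\infty=2x\partial .
\]
These add up to $0$, but $[\lambda_0,\lambda_1]=-2\partial\ne0$. By \eqref{eq:translate} the family $\Phi\Phi_{c_0}^{-1}$ passes through $\mathrm{id}$ and has the same logarithmic derivative, and by Example~\ref{ex:torus} its values lie in no torus. Simple poles alone do not suffice: the residues must commute, and this will be a second use of the hypothesis $\operatorname{LND}(A)=\{0\}$.
\end{example}

The global step is already visible when $A$ has neither a nonzero locally nilpotent nor a nonzero integral derivation. Grant that, as on the affine line, leading coefficients of higher poles are locally nilpotent and residues at simple poles are integral. Then $\delta=\sum_{i\ge1}\tau^i\delta_i$ at every puncture. Let $0\ne a\in A$ and $b=\Phi(a)=\sum_{i\ge q}\tau^ib_i$ with $b_q\ne0$. The section $b$ is flat, $(D+\delta)b=0$, and the coefficient of $\tau^q$ in this equation is $qb_q=0$. So $q=0$ at every puncture. By \eqref{eq:order} the coefficient functions of $\Phi(a)$ are regular on the complete curve $\overline C$, hence constant, and the family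 is constant. In general the residues are not zero, and the trivial line bundle in this argument is replaced by a line bundle of degree $0$.

\section{Higher poles and residues}\label{sec:local}

Fix a family $\Phi$ over $C$ and a puncture $p$. The operator $E$ has two descriptions. On $\Phi(A_R)$ it is the transparent operator $D$ transported by $\Phi$; on $A_R$ it is $D+\delta$, and reduction modulo $\tau$ reads off the leading coefficient of $\delta$. The two $R$-modules differ because $\Phi$ has poles at $p$, and the pole order of $\Phi(a)$ is in general unbounded as $a$ varies. On finitely generated pieces it is bounded, and that is enough, because local nilpotence and integrality can be tested on one element of $A$ at a time.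

\begin{lemma}\label{lem:lattice}
For every $a\in A_K$ there are a finite-dimensional subspace $V\subset A$ and integers $r$ and $s\ge0$ such that $L=\Phi(V\otimes\tau^{-r}R)$ is an $R$-submodule of $A_K$ with
\[
a\in L,\qquad E(L)\subset L,\qquad L\subset\tau^{-s}A_R .
\]
\end{lemma}

\begin{proof}
Choose $V$ and $r$ with $\Phi^{-1}(a)\in L':=V\otimes\tau^{-r}R$. Since $D(L')\subset L'$, we get $E(L)=\Phi D(L')\subset L$. Since $\Phi$ is $R$-linear, $L$ is a finitely generated $R$-module, so it lies in some $\tau^{-s}A_R$.
\end{proof}

\begin{lemma}\label{lem:higher}
If $\delta=\sum_{i\ge-m}\tau^i\delta_i$ with $m\ge1$, then $\delta_{-m}$ is locally nilpotent.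
\end{lemma}

\begin{proof}
The operator $\tau^mE=\tau^mD+\tau^m\delta$ preserves $A_R$ and $\tau A_R$. As $D(A_R)\subset\tau A_R$, it induces $\delta_{-m}$ on $A_R/\tau A_R=A$. Moving all powers of $\tau$ to the left with \eqref{eq:E} gives
\[
(\tau^mE)^j=\tau^{mj}\bigl(E+(j-1)m\bigr)\cdots(E+m)E .
\]
Let $a\in A$ and take $L$ and $s$ as in Lemma~\ref{lem:lattice}. Since $L$ is $E$-stable, $(\tau^mE)^ja\in\tau^{mj}L\subset\tau^{mj-s}A_R$. For $mj>s$, which is possible because $m\ge1$, this lies in $\tau A_R$, and reduction modulo $\tau$ gives $\delta_{-m}^j(a)=0$.
\end{proof}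

For $m=0$ there is no power of $\tau$ to gain. Instead the spectrum of $D$ survives.

\begin{lemma}\label{lem:residue}
If $\omega_\Phi$ has at most a simple pole at $p$, then $\lambda_p$ is an integral derivation.
\end{lemma}

\begin{proof}
Now $E=D+\delta$ preserves $A_R$ and $\tau A_R$ and induces $\lambda_p=\delta_0$ on $A_R/\tau A_R=A$. Let $a\in A$ and take $L=\Phi(L')$, $L'=V\otimes\tau^{-r}R$, and $s$ as in Lemma~\ref{lem:lattice}. By \eqref{eq:E}, $\tau^{s+1}L$ is $E$-stable. The map $\Phi$ identifies $E$ on $L/\tau^{s+1}L$ with $D$ on the finite-dimensional space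
\[
L'/\tau^{s+1}L'=\bigoplus_{i=-r}^{-r+s}V\tau^i,
\]
where $D$ acts on $V\tau^i$ as the scalar $i$. So $E$ is diagonalizable with integer eigenvalues on $L/\tau^{s+1}L$.

Let $N=L\cap A_R$. It is $E$-stable, contains $a$, and contains $\tau^{s+1}L$, because $\tau^{s+1}L\subset\tau A_R$. The same inclusion shows that the image $U$ of $N$ in $A_R/\tau A_R=A$ is a quotient of $N/\tau^{s+1}L$, compatibly with $E$. Thus $U$ is a quotient of an $E$-stable subspace of $L/\tau^{s+1}L$, so $U$ is $\lambda_p$-stable and $\lambda_p|_U$ is diagonalizable with integer eigenvalues. Since $a\in U$, the element $a$ is a sum of eigenvectors of $\lambda_p$ with integer eigenvalues.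
\end{proof}

\section{Commuting integral derivations and their torus}\label{sec:torus}

Example~\ref{ex:line} shows that residues need not commute, and there the obstruction was the locally nilpotent derivation $\partial$. This is always so. We state the result for a Lie subalgebra $\mathfrak h$ because Section~\ref{sec:general} needs that generality; for Theorem~\ref{thm:main} take $\mathfrak h=\operatorname{Der}(A)$.

\begin{lemma}\label{lem:commute}
Let $\mathfrak h\subset\operatorname{Der}(A)$ be a Lie subalgebra containing no nonzero locally nilpotent derivation. Then any two integral derivations in $\mathfrak h$ commute, and the integral derivations in $\mathfrak h$ form an additive subgroup.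
\end{lemma}

\begin{proof}
Let $\sigma,\partial\in\mathfrak h$ be integral, and grade $A$ by $A_e=\ker(\sigma-e)$. For $r\in\mathbb Z$ let $\partial_r$ be the linear map sending $a\in A_e$ to the component of $\partial a$ in $A_{e+r}$. Taking homogeneous components in the Leibniz rule shows that $\partial_r$ is a derivation. All but finitely many $\partial_r$ vanish on a finite set of homogeneous generators of $A$, so $\partial=\sum_r\partial_r$ is a finite sum. Since $[\sigma,\partial_r]=r\partial_r$, the $\partial_r$ are the eigencomponents of $\partial$ for $\operatorname{ad}\sigma$. By Lagrange interpolation each $\partial_r$ is a polynomial in $\operatorname{ad}\sigma$ applied to $\partial$, so $\partial_r\in\mathfrak h$.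

We may assume $\partial\neq0$. Let $r$ be maximal with $\partial_r\ne0$ and suppose $r>0$. For $a\in A_e$, the component of $\partial^ja$ in degree $e+jr$ is $\partial_r^ja$. The elements $\partial^ja$, $j\ge0$, lie in a finite-dimensional space because $\partial$ is diagonalizable, so the degrees that occur in them are bounded, and $\partial_r^ja=0$ for $j\gg0$. Thus $\partial_r$ is a nonzero locally nilpotent element of $\mathfrak h$, a contradiction. Applying this to $-\sigma$, which reverses the grading, shows that no $r<0$ occurs either. Hence $\partial=\partial_0$ commutes with $\sigma$. Then $\sigma$ and $\partial$ are simultaneously diagonalizable with integer eigenvalues, so $\sigma-\partial$ is integral.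
\end{proof}

A group of commuting integral derivations integrates to a torus.

\begin{lemma}\label{lem:torus}
Let $S\subset\operatorname{Der}(A)$ be an additive group of pairwise commuting integral derivations. For $\chi\in\operatorname{Hom}(S,\mathbb Z)$ put $A_\chi=\{a\in A:\sigma a=\chi(\sigma)a\text{ for all }\sigma\in S\}$. Call $\chi$ a \emph{weight} if $A_\chi\ne0$, and let $M\subset\operatorname{Hom}(S,\mathbb Z)$ be the subgroup generated by the weights. Then:
\begin{enumerate}
\item[(a)] $S$ is free abelian of finite rank at most $\sum_j\dim X_j$;
\item[(b)] $A=\bigoplus_{\chi\in M}A_\chi$ is a grading, and $M$ is free abelian with $\operatorname{rk}M=\operatorname{rk}S$;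
\item[(c)] the torus $T_S=\operatorname{Hom}(M,\Bbbk^*)$, acting by $t\cdot a=t(\chi)a$ for $a\in A_\chi$, is an algebraic subgroup of $\operatorname{Aut}(A)$ isomorphic to $\mathbb G_m^{\operatorname{rk}S}$, and every coset $gT_S$ is closed in $\operatorname{Aut}(A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
By the rank of $S$ we mean the largest number of $\mathbb Z$-independent elements.

\emph{The rank when $A$ is a domain.} Let $\sigma_1,\dots,\sigma_r\in S$ be $\mathbb Z$-independent and let $A=\bigoplus_{w\in\mathbb Z^r}A_w$ be the joint eigenspace decomposition. The vectors $w$ with $A_w\ne0$ span $\mathbb Q^r$: otherwise some $0\ne c\in\mathbb Z^r$ is orthogonal to all of them, and $\sum_ic_i\sigma_i=0$. Choose $0\ne b_i\in A_{w_i}$ with $w_1,\dots,w_r$ linearly independent. The monomials in the $b_i$ are nonzero, since $A$ is a domain, and lie in pairwise distinct eigenspaces. So $b_1,\dots,b_r$ are algebraically independent and $r\le\dim X$.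

\emph{The rank in general.} Let $P_1,\dots,P_l$ be the minimal primes of $A$. They are stable under every derivation $\partial$, by a theorem of Seidenberg; for reduced $A$ the proof is short. Pick $b\in\bigcap_{i\ne j}P_i$ with $b\notin P_j$. For $y\in P_j$ we have $by\in\bigcap_iP_i=0$, so $b\,\partial y=-y\,\partial b\in P_j$ and $\partial y\in P_j$. Therefore $S$ acts on each domain $A/P_j$ by commuting integral derivations, and the image of $S$ in $\operatorname{Der}(A/P_j)$ has rank at most $\dim X_j$. The map $S\to\prod_j\operatorname{Der}(A/P_j)$ is injective because $\bigcap_jP_j=0$. Hence $\operatorname{rk}S\le\sum_j\dim X_j$.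

\emph{The grading.} Let $\sigma_1,\dots,\sigma_r$ be a maximal independent system in $S$, with joint eigenspaces $A_w$. Every $\sigma\in S$ has a nonzero integer multiple in $\sum_i\mathbb Z\sigma_i$, so it acts on each $A_w\ne0$ by a scalar $\chi_w(\sigma)$. This scalar is an integer because $\sigma$ is integral, and it is additive in $\sigma$. So $A_w=A_{\chi_w}$ and $A=\bigoplus_\chi A_\chi$, with $A_\chi A_{\chi'}\subset A_{\chi+\chi'}$ by the Leibniz rule. Choose nonzero homogeneous generators $a_1,\dots,a_N$ of $A$, of weights $\chi_1,\dots,\chi_N$. A derivation is determined by its values on generators, so $\sigma\mapsto(\chi_i(\sigma))_i$ embeds $S$ in $\mathbb Z^N$, and $S$ is free of finite rank. Every weight is the weight of a monomial in the $a_i$, so the $\chi_i$ generate $M$. From $M\subset\operatorname{Hom}(S,\mathbb Z)$ we see that $M$ is free with $\operatorname{rk}M\le\operatorname{rk}S$, and the injection $S\to\operatorname{Hom}(M,\mathbb Z)$ gives the opposite inequality. This proves (a) and (b).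

\emph{The torus.} The surjection $\mathbb Z^N\to M$ given by the $\chi_i$ induces a closed embedding $\iota\colon T_S\to\mathbb G_m^N$, $t\mapsto(t(\chi_i))_i$; in particular the action is faithful. The rule $a\mapsto a\otimes\chi$ for $a\in A_\chi$ defines an automorphism of $A\otimes\Bbbk[T_S]$, so the action is a family and $T_S$ maps by a morphism into some $G_\nu$. Let $g\in\operatorname{Aut}(A)$. An automorphism $h$ lies in $gT_S$ if and only if $h(a_i)=c_ig(a_i)$ for all $i$, with $(c_i)\in\iota(T_S)$. By \eqref{eq:eval}, the set $Y_\nu$ of $h\in G_\nu$ with $h(a_i)\in\Bbbk g(a_i)$ for all $i$ is closed, and the $c_i$ are regular functions on $Y_\nu$. They do not vanish, since $h$ is injective. So $gT_S\cap G_\nu$ is the preimage of the closed set $\iota(T_S)$ under a morphism $Y_\nu\to\mathbb G_m^N$, and $gT_S$ is closed. For $g=\mathrm{id}$ the morphism $h\mapsto\iota^{-1}(c_i(h))$ inverts the map from $T_S$ to its image, which is therefore an isomorphism of algebraic groups.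
\end{proof}

\section{Families with simple poles lie in the torus}\label{sec:degree0}

The next proposition is a converse to Example~\ref{ex:torus}, and it is the heart of the proof.

\begin{proposition}\label{prop:key}
Let $S$ be as in Lemma~\ref{lem:torus}, and let $\Phi$ be a family over $C$ with $\Phi_{c_0}=\mathrm{id}$ for some $c_0\in C$. Assume that
\begin{enumerate}
\item[(1)] $\Phi_cS\Phi_c^{-1}\subset S$ for all $c\in C$;
\item[(2)] at every puncture $p$, the form $\omega_\Phi$ has at most a simple pole and $\lambda_p\in S$.
\end{enumerate}
Then $\Phi_c\in T_S$ for all $c\in C$.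
\end{proposition}

\begin{proof}
To read off the order of $\Phi(a)$ at $p$ from the equation $E\Phi(a)=0$, we must know how $\lambda_p$ acts on the leading coefficient of $\Phi(a)$. So we first show that $\Phi$ preserves the weight spaces. This is a rigidity statement: $S$ is discrete and $C$ is connected.

\emph{Step 1: $\Phi$ commutes with $S$.} Let $\sigma\in S$, extended $\Bbbk[C]$-linearly to $A_C$, and let $s_c=\Phi_c\sigma\Phi_c^{-1}$, which lies in $S$ by (1). Let $a_i$ be nonzero homogeneous generators of weights $\chi_i$. The element $\Phi\sigma\Phi^{-1}(a_i)\in A_C$ has the value $s_c(a_i)=\chi_i(s_c)a_i$ at $c$. By Lemma~\ref{lem:values} it equals $a_i\otimes h_i$ with $h_i\in\Bbbk[C]$, and $h_i(c)=\chi_i(s_c)\in\mathbb Z$ for all $c$. A nonconstant regular function on $C$ takes all but finitely many values in $\Bbbk$, while $\Bbbk\setminus\mathbb Z$ is infinite. So $h_i$ is constant, and $s_c(a_i)=s_{c_0}(a_i)=\sigma(a_i)$. Hence $s_c=\sigma$ for all $c$. It follows that $\Phi_c(A_\chi)\subset A_\chi$, and by Lemma~\ref{lem:values},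
\[
\Phi(A_\chi)\subset A_\chi\otimes\Bbbk[C]\qquad\text{for all }\chi\in M.
\]

\emph{Step 2: orders at the punctures.} Let $0\ne a\in A_\chi$ and let $p$ be a puncture. Expand $b=\Phi(a)=\sum_{i\ge q}\tau^ib_i$ with $b_q\ne0$; by Step~1, $b_i\in A_\chi$. We have $E(b)=\Phi D(a)=0$. By (2), $E=D+\lambda_p+\sum_{i\ge1}\tau^i\delta_i$, and $\lambda_p\in S$ acts on $A_\chi$ by $\chi(\lambda_p)$. The coefficient of $\tau^q$ in $E(b)$ is therefore $(q+\chi(\lambda_p))b_q$, and since $\operatorname{char}\Bbbk=0$,
\[
q=-\chi(\lambda_p).
\]

\emph{Step 3: the divisor of degree $0$.} For $\chi\in M$ consider the divisor $\Delta_\chi=\sum_p\chi(\lambda_p)\,p$ on $\overline C$, supported at the punctures. It is additive in $\chi$, and $\deg\Delta_\chi=\chi(\sum_p\lambda_p)=0$ by \eqref{eq:res}. Recall that $H^0(\overline C,\mathcal O(\Delta))$ consists of $0$ and the rational functions $f$ with $\operatorname{div}f+\Delta\ge0$. If $\deg\Delta=0$, the effective divisor $\operatorname{div}f+\Delta$ has degree $0$, so $\operatorname{div}f=-\Delta$; two functions with the same divisor are proportional, so the space has dimension at most $1$.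

Let $0\ne a\in A_\chi$ and write $\Phi(a)=\sum_je_j\otimes g_j$ with $e_j\in A_\chi$ linearly independent and $0\ne g_j\in\Bbbk[C]$. By Step~2 and \eqref{eq:order}, $\operatorname{ord}_pg_j\ge-\chi(\lambda_p)$ at every puncture, so $g_j\in H^0(\overline C,\mathcal O(\Delta_\chi))$. Thus $\Delta_\chi$ is principal for every weight $\chi$. The $\chi\in M$ with $\Delta_\chi$ principal form a subgroup, which contains all weights and so equals $M$. For $\chi\in M$ let $f_\chi$ be the unique function with $\operatorname{div}f_\chi=-\Delta_\chi$ and $f_\chi(c_0)=1$; the normalization is possible because $f_\chi$ has no zeros or poles on $C$. By uniqueness $f_{\chi+\chi'}=f_\chi f_{\chi'}$, so for each $c\in C$ the map $t_c\colon\chi\mapsto f_\chi(c)$ is an element of $\operatorname{Hom}(M,\Bbbk^*)=T_S$.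

Return to $0\neq a\in A_\chi$. All $g_j$ are scalar multiples of $f_\chi$, so $\Phi(a)=a'\otimes f_\chi$ with $a'\in A_\chi$. Evaluation at $c_0$ gives $a'=a$. Hence $\Phi_c(a)=f_\chi(c)a=t_c\cdot a$, that is, $\Phi_c=t_c$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Irreducibility of $X$ matters only for the value of the bound on the rank, so we argue for reduced $A$.

\begin{proposition}\label{prop:neutral}
Let $\operatorname{LND}(A)=\{0\}$ and let $S$ be the set of all integral derivations of $A$. Then $S$ is an additive group of commuting derivations and $G_{\mathrm{fam}}=G_{\mathrm{top}}=T_S$.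
\end{proposition}

\begin{proof}
The first assertion is Lemma~\ref{lem:commute} for $\mathfrak h=\operatorname{Der}(A)$. Put $T=T_S$.

\emph{Reduction to curves.} Let $\varphi$ be a family over an irreducible variety $Z$ with $\varphi_{z_0}=\mathrm{id}$, and let $z_0\neq z\in Z$. Any two points of an irreducible variety lie on an irreducible curve \cite[\S6, Lemma]{Mum}. Normalize such a curve through $z_0$ and $z$, and, if it is complete, remove a point that lies over neither $z_0$ nor $z$. This gives a smooth irreducible affine curve $C$, and pulling back $\varphi$ gives a family $\Phi$ over $C$ whose values are values of $\varphi$ and include $\mathrm{id}$ and $\varphi_z$.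

\emph{$G_{\mathrm{fam}}=T$.} Let $\Phi$ be as above. If $\omega_\Phi$ had a pole of higher order at a puncture, the lowest nonzero coefficient $\delta_{-m}$, $m\ge1$, would be a nonzero locally nilpotent derivation by Lemma~\ref{lem:higher}. So all poles are at most simple, and $\lambda_p\in S$ by Lemma~\ref{lem:residue}. A conjugate of an integral derivation by an automorphism is integral, so $\Phi_cS\Phi_c^{-1}=S$. Proposition~\ref{prop:key} gives $\varphi_z\in T$. Hence $G_{\mathrm{fam}}\subset T$, and equality holds because $T$ is itself an irreducible family through $\mathrm{id}$.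

\emph{$G_{\mathrm{top}}=T$.} Let $Z$ be an irreducible component of $G_\nu$ and $g\in Z$. Then $z\mapsto g^{-1}z$ is an irreducible family through $\mathrm{id}$, so $Z\subset gT$. Thus $G_\nu$ is covered by finitely many cosets of $T$. They are closed by Lemma~\ref{lem:torus}(c), and distinct cosets are disjoint, so both $T\cap G_\nu$ and its complement in $G_\nu$ are closed. Hence $T$ is open and closed in $\operatorname{Aut}(X)$, which gives $G_{\mathrm{top}}\subset T=G_{\mathrm{fam}}\subset G_{\mathrm{top}}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:neutral}, $\operatorname{Aut}^0(X)=T_S$. By Lemma~\ref{lem:torus} with $l=1$, this is an algebraic torus of rank $\operatorname{rk}S\le n$.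
\end{proof}

\begin{remark}
The hypothesis $\operatorname{LND}(A)=\{0\}$ was used twice: to exclude higher poles, which occur in Example~\ref{ex:Ga}, and to make the residues commute, which fails in Example~\ref{ex:line}. Finite generation of $A$ bounds the pole order of $\omega_\Phi$ (Lemma~\ref{lem:finite}) and the number of homogeneous components of a derivation (Lemma~\ref{lem:commute}). Characteristic $0$ lets eigenvalues in $\Bbbk$ determine integers, namely degrees and pole orders.
\end{remark}

\section{Curve-connected subgroups}\label{sec:general}

The proof above never uses all of $\operatorname{Der}(A)$, only the derivations that occur as coefficients of logarithmic derivatives. This leads to a criterion for subgroups. Let $X=\operatorname{Spec}A$ be reduced, possibly reducible.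

\begin{definition}
A subgroup $H\subset\operatorname{Aut}(A)$ is \emph{curve-connected} if every $h\in H$ is joined to $\mathrm{id}$ by a family over some curve $C$ with all values in $H$. For a family $\Phi$ over $C$ and $v\in T_cC$ let $\omega_\Phi(v)=\sum_j\omega_j(v)\partial_j\in\operatorname{Der}(A)$ be the value of $\omega_\Phi$ at $v$. We denote by $\mathfrak h\subset\operatorname{Der}(A)$ the $\Bbbk$-span of all $\omega_\Phi(v)$, where $\Phi$ runs over all families, over all curves $C$, with values in $H$.
\end{definition}

The group $H$ is not assumed closed, and $\mathfrak h$ serves as its Lie algebra. The group $G_{\mathrm{fam}}$ is curve-connected, by the reduction to curves in the proof of Proposition~\ref{prop:neutral}.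

\begin{theorem}\label{thm:general}
Let $X=\operatorname{Spec}A$ be a reduced affine variety with irreducible components $X_1,\dots,X_l$, and let $H\subset\operatorname{Aut}(X)$ be a curve-connected subgroup. Then $H$ is an algebraic torus if and only if $\mathfrak h$ contains no nonzero locally nilpotent derivation. In that case $\operatorname{rk}H\le\sum_j\dim X_j$. In particular, for every reduced affine $X$, the group $\operatorname{Aut}^0(X)$ is an algebraic torus if and only if $\operatorname{LND}(A)=\{0\}$.
\end{theorem}

Curve-connectedness cannot be dropped: a nontrivial finite group $H$ is not a torus, but families over $C$ with values in $H$ are constant, so $\mathfrak h=0$. To apply the earlier results we need three properties of $\mathfrak h$.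

\begin{lemma}\label{lem:h}
Let $H\subset\operatorname{Aut}(A)$ be a subgroup and $\mathfrak h$ as above.
\begin{enumerate}
\item[(i)] $h\mathfrak hh^{-1}=\mathfrak h$ for all $h\in H$.
\item[(ii)] $\mathfrak h$ is a Lie subalgebra of $\operatorname{Der}(A)$.
\item[(iii)] For every family $\Phi$ with values in $H$, all coefficients $\delta_i$ at all punctures lie in $\mathfrak h$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\Phi$ has values in $H$, so does $h\Phi$, and \eqref{eq:translate} gives $h\,\omega_\Phi(v)h^{-1}=\omega_{h\Phi}(v)\in\mathfrak h$. Apply this to $h$ and $h^{-1}$.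

(ii) This is the infinitesimal form of (i). It suffices to show $[\omega_\Phi(v),\zeta]\in\mathfrak h$ for a family $\Phi$ over $C$ with values in $H$, $v\in T_cC$ and $\zeta\in\mathfrak h$. Put $\eta=\Phi_c^{-1}\zeta\Phi_c\in\mathfrak h$, extend it $\Bbbk[C]$-linearly, and let $\Xi=\Phi\eta\Phi^{-1}$, a $\Bbbk[C]$-linear derivation of $A_C$. By Lemma~\ref{lem:finite}, $\Xi\in\operatorname{Der}(A)\otimes\Bbbk[C]$. Its value at $c'\in C$ is $\Phi_{c'}\eta\Phi_{c'}^{-1}$, which lies in $\mathfrak h$ by (i) and equals $\zeta$ for $c'=c$. By Lemma~\ref{lem:values}, $\Xi=\sum_j\xi_j\otimes g_j$ with $\xi_j\in\mathfrak h$. For an operator $B\colon A_C\to A\otimes\Omega(C)$ write $[B,\Xi]=B\Xi-\Xi B$. Then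
\[
[d,\Xi](a\otimes f)=\sum_j\xi_ja\otimes\bigl(d(g_jf)-g_j\,df\bigr)=\sum_j\xi_ja\otimes f\,dg_j,
\]
so $[d,\Xi]=\sum_j\xi_j\otimes dg_j\in\mathfrak h\otimes\Omega(C)$. On the other hand $\eta$ is constant, so $[d+\omega_\Phi,\Xi]=\Phi[d,\eta]\Phi^{-1}=0$. Therefore $[\omega_\Phi,\Xi]=-\sum_j\xi_j\otimes dg_j$, and evaluation at $v$ gives $[\omega_\Phi(v),\zeta]=-\sum_jdg_j(v)\,\xi_j\in\mathfrak h$.

(iii) By Lemma~\ref{lem:values}, $\omega_\Phi=\sum_j\partial_j\otimes\omega_j$ with $\partial_j\in\mathfrak h$, and the $\delta_i$ are linear combinations of the $\partial_j$.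
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Suppose $\mathfrak h$ contains no nonzero locally nilpotent derivation. Let $S$ be the set of integral derivations in $\mathfrak h$. By Lemmas~\ref{lem:h}(ii) and~\ref{lem:commute} it is an additive group of commuting derivations, and by Lemma~\ref{lem:h}(i) it is normalized by $H$. Let $\Phi$ be a family over $C$ through $\mathrm{id}$ with values in $H$. By Lemmas~\ref{lem:h}(iii) and~\ref{lem:higher}, all poles of $\omega_\Phi$ are at most simple, and by Lemmas~\ref{lem:h}(iii) and~\ref{lem:residue} the residues lie in $S$. Proposition~\ref{prop:key} shows that $\Phi$ takes values in $T_S$, so it is a morphism $C\to T_S$. As $H$ is curve-connected, it is the union of the images of these morphisms, and so it is the subgroup of $T_S$ that they generate. In an algebraic group, the subgroup generated by the images of morphisms from irreducible varieties, each image containing the identity, is closed and connected \cite[Prop.~2.2]{Bor}. A closed connected subgroup of a torus is a torus, so $H$ is an algebraic torus, and $\operatorname{rk}H\le\operatorname{rk}S\le\sum_j\dim X_j$ by Lemma~\ref{lem:torus}(a).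

Conversely, let $H$ be an algebraic torus. By Example~\ref{ex:torus}, every $\omega_\Phi(v)$, and hence every element of $\mathfrak h$, acts by a scalar on each weight space of $H$. For a locally nilpotent element all these scalars vanish, so it is $0$.

For the last assertion, if $\operatorname{LND}(A)=\{0\}$, then $\operatorname{Aut}^0(X)=T_S$ is a torus by Proposition~\ref{prop:neutral} and Lemma~\ref{lem:torus}(c). Let $0\ne\partial\in\operatorname{LND}(A)$. The family $\exp(t\partial)$ over $\mathbb A^1$ shows that $g=\exp(\partial)$ lies in $G_{\mathrm{fam}}\subset G_{\mathrm{top}}$. With $a,s$ as in \eqref{eq:slice} we have $(g-1)a=s\ne0$ and $(g-1)^2a=0$, so $g$ is not diagonalizable on $A$. Elements of an algebraic torus are diagonalizable on $A$, so $\operatorname{Aut}^0(X)$ is not a torus.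
\end{proof}

\section{The converse and sharpness}\label{sec:cor}

\begin{corollary}\label{cor:final}
Let $X=\operatorname{Spec}A$ be irreducible of dimension $n\ge2$. The following are equivalent:
\begin{enumerate}
\item[(a)] $\operatorname{LND}(A)=\{0\}$;
\item[(b)] $\operatorname{Aut}^0(X)$ is an algebraic torus, necessarily of rank at most $n$;
\item[(c)] $\operatorname{Aut}^0(X)$ is an algebraic group.
\end{enumerate}
Every rank $0\le k\le n$ occurs. For reducible reduced $X$ the bound $\sum_j\dim X_j$ is sharp. Moreover, for any irreducible affine $X$, we have $\operatorname{Aut}^0(X)\ne\{\mathrm{id}\}$ if and only if $X$ admits a nontrivial $\mathbb G_a$- or $\mathbb G_m$-action.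
\end{corollary}

The assumption $n\ge2$ is needed for (c)$\Rightarrow$(a): the group $\operatorname{Aut}(\mathbb A^1)=\{x\mapsto ux+w\}$ is algebraic, while $d/dx$ is locally nilpotent.

\begin{proof}
The implication (a)$\Rightarrow$(b) is Theorem~\ref{thm:main}, and (b)$\Rightarrow$(c) is trivial.

\emph{(c)$\Rightarrow$(a).} Suppose $0\ne\partial\in\operatorname{LND}(A)$; put $B=\ker\partial$ and take $a,s$ as in \eqref{eq:slice}. We first recall why $B$ is large, by showing $A\subset B[s^{-1}][a]$. Let $b\in A$ with $\partial^{j+1}b=0$, and argue by induction on $j$; for $j=0$, $b\in B$. For $j\ge1$ we have $\partial^jb\in B$ and $\partial^j(a^j)=j!\,s^j$, so $b'=j!\,s^jb-a^j\partial^jb$ satisfies $\partial^jb'=0$. By induction $b'\in B[s^{-1}][a]$, and then so is $b$. Hence $\operatorname{tr.deg}B\ge n-1\ge1$, and $B$ is infinite-dimensional over $\Bbbk$.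

For $f\in B$ we have $(f\partial)^j=f^j\partial^j$, so $f\partial\in\operatorname{LND}(A)$, and $\exp(f\partial)\in\operatorname{Aut}^0(X)$ through the family $\exp(tf\partial)$. Now $\exp(f\partial)a=a+fs$. As $A$ is a domain and $s\ne0$, these elements span an infinite-dimensional space when $f$ runs over $B$. By \eqref{eq:eval}, $\operatorname{Aut}^0(X)$ is contained in no $G_\nu$, so it is not an algebraic group.

\emph{All ranks occur.} Let $Y$ be an elliptic curve $\overline Y$ minus a point, an affine curve, and let $X=\mathbb G_m^k\times Y^{n-k}$. A morphism $\mathbb A^1\to\mathbb G_m$ is a unit of $\Bbbk[t]$, hence constant. A morphism from $\mathbb A^1$ or $\mathbb G_m$ to $Y$ extends to a morphism $\mathbb P^1\to\overline Y$, which is constant because $\overline Y$ has genus $1$. So every morphism $\mathbb A^1\to X$ is constant, every $\mathbb G_a$-action on $X$ is trivial, and $\operatorname{LND}(A)=\{0\}$. By Theorem~\ref{thm:main}, $T=\operatorname{Aut}^0(X)$ is a torus. It contains $\mathbb G_m^k$ acting by translations, so $\dim T\ge k$.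

For the opposite inequality, let $a_i$ be nonzero weight vectors of $T$ that generate $A$, of weights $\chi_i$, and let $x\in X$ be a point where no $a_i$ vanishes; it exists because $X$ is irreducible. If $t\in T$ fixes $x$, then $\chi_i(t)a_i(x)=a_i(x)$ for all $i$, so $t$ fixes all $a_i$ and $t=\mathrm{id}$. Thus $\dim Tx=\dim T$. The morphism $T\cong\mathbb G_m^{\dim T}\to Y^{n-k}$, sending $t$ to the projection of $tx$, is constant in each coordinate of $T$ separately, hence constant. So $Tx$ lies in a fiber of $X\to Y^{n-k}$, which has dimension $k$, and $\dim T\le k$.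

\emph{Sharpness for reducible $X$.} Let $X=\bigsqcup_j\mathbb G_m^{n_j}$. A morphism $\mathbb A^1\to X$ lands in one component and is constant, so $\operatorname{LND}(A)=\{0\}$. By Theorem~\ref{thm:general}, $\operatorname{Aut}^0(X)$ is a torus of rank at most $\sum_jn_j$. It contains $\prod_j\mathbb G_m^{n_j}$, whose $j$-th factor acts by translations on the $j$-th component and trivially on the others. So the rank is exactly $\sum_jn_j$.

\emph{The last statement.} A nontrivial action of $\mathbb G_a$ or $\mathbb G_m$ is a nonconstant irreducible family through $\mathrm{id}$, so $\operatorname{Aut}^0(X)\ne\{\mathrm{id}\}$. Conversely, let $\operatorname{Aut}^0(X)\ne\{\mathrm{id}\}$ and suppose that $X$ has no nontrivial $\mathbb G_a$-action. Then $\operatorname{LND}(A)=\{0\}$, so $\operatorname{Aut}^0(X)$ is a nontrivial torus by Theorem~\ref{thm:main}, and it contains a subgroup $\mathbb G_m$.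
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bor}
Borel, \emph{Linear Algebraic Groups}.

\bibitem{Notes}
\emph{Flexibility of toric affine varieties II},
\texttt{https://www.impan.pl/\%7Evat/Zaidenberg\_notesII.pdf}.

\bibitem{FK}
Furter and Kraft, \emph{On the geometry of automorphism groups of affine varieties}.

\bibitem{Mum}
Mumford, \emph{Abelian Varieties}.

\end{thebibliography}
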